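# Cohen–Lenstra series of reduced curves: when is the quotient by the normalization entire?

Throughout, $\mathbb F_q$ is a finite field, $\tau:=q^{-1}$, and $\dim$ means $\dim_{\mathbb F_q}$. We write $(a;y)_n=(1-a)(1-ay)\cdots(1-ay^{n-1})$ and $(a;y)_\infty=\prod_{i\ge0}(1-ay^i)$.

## 1. Two lines meeting at a node

**Definition (Cohen–Lenstra series).** For a commutative $\mathbb F_q$-algebra $R$,
$$\widehat Z_R(x)=\sum_{M/R}\frac{1}{|\mathrm{Aut}\,M|}\,x^{\dim M},$$
where $M$ runs over the isomorphism classes of $R$-modules that are finite-dimensional over $\mathbb F_q$.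

If $R=\mathbb F_q[X_1,\dots,X_k]/I$, an $R$-module structure on $\mathbb F_q^n$ is a $k$-tuple of commuting $n\times n$ matrices satisfying the relations in $I$. Two tuples give isomorphic modules exactly when they are conjugate under $\mathrm{GL}_n(\mathbb F_q)$, and the stabilizer of a tuple is the automorphism group of its module. By orbit–stabilizer,
$$[x^n]\widehat Z_R=\frac{|\{\text{commuting } k\text{-tuples in }\mathrm{Mat}_n(\mathbb F_q)\text{ satisfying } I\}|}{|\mathrm{GL}_n(\mathbb F_q)|}.\tag{1}$$
So each coefficient is finite. For $R=\mathbb F_q$ the series is $\sum_n x^n/|\mathrm{GL}_n(\mathbb F_q)|$. A module over $R_1\times R_2$ is a pair of modules, so $\widehat Z_{R_1\times R_2}=\widehat Z_{R_1}\widehat Z_{R_2}$.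

We use $|\mathrm{GL}_n(\mathbb F_q)|=q^{n^2}(\tau;\tau)_n$ and the classical identities of Euler and the $q$-binomial theorem. For $0<y<1$, as formal power series in $x$,
$$\sum_{n\ge0}\frac{x^n}{(y;y)_n}=\frac1{(x;y)_\infty},\qquad \sum_{n\ge0}\frac{(-1)^ny^{\binom n2}x^n}{(y;y)_n}=(x;y)_\infty,\qquad \sum_{r\ge0}\frac{(a;y)_r}{(y;y)_r}x^r=\frac{(ax;y)_\infty}{(x;y)_\infty},\tag{2}$$
and, for every positive $y\neq 1$ and $d\ge0$,
$$\sum_{k=0}^d\binom dk_{y}(-1)^ky^{\binom k2}x^k=\prod_{i=0}^{d-1}(1-y^ix),\qquad \binom dk_y=\frac{(y;y)_d}{(y;y)_k(y;y)_{d-k}}.\tag{3}$$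
For a prime power $y=Q$, $\binom dk_Q$ is the number of $k$-dimensional subspaces of $\mathbb F_Q^d$.

**The line.** For $R=\mathbb F_q[X]$, (1) gives $[x^n]\widehat Z_R=q^{n^2}/|\mathrm{GL}_n(\mathbb F_q)|=1/(\tau;\tau)_n$. By (2), $\widehat Z_{\mathbb F_q[X]}(x)=1/(x;\tau)_\infty$, which has poles at $x=1,q,q^2,\dots$.

**The node.** Let $R=\mathbb F_q[X,Y]/(XY)$, with normalization $\widetilde R=\mathbb F_q[X]\times\mathbb F_q[Y]$, so that $\widehat Z_{\widetilde R}=1/(x;\tau)_\infty^2$. The claim is
$$\widehat Z_R(x)=\frac1{(x;\tau)_\infty^2}H_q(x),\qquad H_q(x)=\sum_{k\ge0}\frac{\tau^{k^2}x^{2k}}{(\tau;\tau)_k}(x\tau^{k+1};\tau)_\infty,\quad H_q\text{ entire}.\tag{4}$$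

**Step 1: count pairs $(A,B)$ with $AB=BA=0$.** Fix $A$ of rank $r$ and put $s=n-r$. The conditions say $\operatorname{im}B\subset\ker A$ and $\operatorname{im}A\subset\ker B$, so $B$ is an arbitrary linear map $\mathbb F_q^n/\operatorname{im}A\to\ker A$, which gives $q^{s^2}$ choices. A matrix of rank $r$ is a choice of kernel, image, and isomorphism between quotient and image. Since $\binom nr_q=|\mathrm{GL}_n|/(|\mathrm{GL}_r||\mathrm{GL}_s|q^{rs})$, there are $|\mathrm{GL}_n|^2/(|\mathrm{GL}_r||\mathrm{GL}_s|^2q^{2rs})$ of them. Hence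
$$[x^n]\widehat Z_R=\sum_{r+s=n}\frac{|\mathrm{GL}_n|\,q^{s^2}}{|\mathrm{GL}_r||\mathrm{GL}_s|^2q^{2rs}}=\sum_{r+s=n}\frac{(\tau;\tau)_{r+s}}{(\tau;\tau)_r(\tau;\tau)_s^2},$$
because the exponent of $q$ is $(r+s)^2+s^2-r^2-2s^2-2rs=0$. For $n=1$ this is $1+\frac1{1-\tau}=\frac{2q-1}{q-1}$, which agrees with the $2q-1$ solutions of $ab=0$ in $\mathbb F_q$.

**Step 2: sum over $r$.** As $(\tau;\tau)_{r+s}=(\tau;\tau)_s(\tau^{s+1};\tau)_r$, the third identity in (2) gives
$$\widehat Z_R=\sum_s\frac{x^s}{(\tau;\tau)_s}\sum_r\frac{(\tau^{s+1};\tau)_r}{(\tau;\tau)_r}x^r=\frac1{(x;\tau)_\infty}\sum_s\frac{x^s(x\tau^{s+1};\tau)_\infty}{(\tau;\tau)_s}.$$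

**Step 3: extract the second factor $1/(x;\tau)_\infty$.** Expand $(x\tau^{s+1};\tau)_\infty$ by the second identity in (2), then sum over $s$ by the first:
$$\sum_s\frac{x^s(x\tau^{s+1};\tau)_\infty}{(\tau;\tau)_s}=\sum_j\frac{(-1)^j\tau^{\binom{j+1}2}x^j}{(\tau;\tau)_j}\sum_s\frac{(x\tau^j)^s}{(\tau;\tau)_s}=\sum_j\frac{(-1)^j\tau^{\binom{j+1}2}x^j}{(\tau;\tau)_j\,(x\tau^j;\tau)_\infty}.$$
Since $(x;\tau)_\infty/(x\tau^j;\tau)_\infty=(x;\tau)_j$, we get
$$(x;\tau)_\infty^2\,\widehat Z_R=\sum_j\frac{(-1)^j\tau^{\binom{j+1}2}x^j(x;\tau)_j}{(\tau;\tau)_j}.$$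

**Step 4: bring it to the form (4).** By (3) with $y=\tau$, $(x;\tau)_j=\sum_k\binom jk_\tau(-1)^k\tau^{\binom k2}x^k$. With $j=k+l$ the exponent of $\tau$ is $\binom{k+l+1}2+\binom k2=k^2+kl+l+\binom l2$, so the sum equals
$$\sum_k\frac{\tau^{k^2}x^{2k}}{(\tau;\tau)_k}\sum_l\frac{(-1)^l\tau^{\binom l2}(x\tau^{k+1})^l}{(\tau;\tau)_l}=\sum_k\frac{\tau^{k^2}x^{2k}}{(\tau;\tau)_k}(x\tau^{k+1};\tau)_\infty.$$
For $|x|\le\rho$ the $k$-th term is at most $\tau^{k^2}\rho^{2k}(-\rho;\tau)_\infty/(\tau;\tau)_\infty$ in absolute value. So this series of entire functions converges uniformly on compact sets, and $H_q$ is entire. $\blacksquare$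

So for the node every pole of $\widehat Z_R$ comes from the normalization. Does this persist? The question is posed in "Cohen–Lenstra Series From Module Statistics And Matrix Enumeration" (https://yifeng-huang-math.github.io/files/poster_2022_gradmocca.pdf).

**Problem.** Let $X=\operatorname{Spec}R$ be a singular curve over $\mathbb F_q$, with $R$ a reduced, finitely generated commutative $\mathbb F_q$-algebra of dimension one, and let $\operatorname{Spec}\widetilde R$ be its normalization. Prove or disprove: $H_X(x):=\widehat Z_R(x)/\widehat Z_{\widetilde R}(x)$ is an entire function of $x$.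

What changes in general? For the node, once $A$ was fixed, $B$ ranged over a vector space of known dimension. For the cusp we would have to count commuting pairs with $A^3=B^2$, and nothing that linear is left. With more branches the first thing to test is size: could there simply be too many modules?

## 2. Five coordinate axes

**Theorem 1.** For $R=\mathbb F_q[X_1,\dots,X_5]/(X_iX_j:i<j)$, the series $\widehat Z_R$, and hence $H_X$, has radius of convergence $0$. So the statement in the Problem is false, for every $q$.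

*Proof.* $R$ is the ring of five polynomials $(f_1(X_1),\dots,f_5(X_5))$ with a common constant term, so it is reduced of dimension one and $\widetilde R=\prod_{i=1}^5\mathbb F_q[X_i]$. Thus $\widehat Z_{\widetilde R}=(x;\tau)_\infty^{-5}$ converges for $|x|<1$.

By (1), $[x^n]\widehat Z_R$ is the number of 5-tuples of $n\times n$ matrices with $A_iA_j=0$ for $i\ne j$, divided by $|\mathrm{GL}_n(\mathbb F_q)|$. For $n=2m$ all tuples
$$A_i=\begin{pmatrix}0&B_i\\0&0\end{pmatrix},\qquad B_i\in\mathrm{Mat}_m(\mathbb F_q)\text{ arbitrary},$$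
are allowed. There are $q^{5m^2}$ of them, and $|\mathrm{GL}_{2m}(\mathbb F_q)|\le q^{4m^2}$. So $[x^{2m}]\widehat Z_R\ge q^{m^2}$, and $\widehat Z_R$ has radius of convergence $0$. If $H_X$ had positive radius, so would $\widehat Z_R=\widehat Z_{\widetilde R}H_X$, a contradiction. $\blacksquare$

With $k$ axes the same matrices give only $q^{(k-4)m^2}$, which says nothing for $k\le4$. But these matrices satisfy $A_iA_j=0$ for all $i,j$, including $i=j$. They are modules over $R/\mathfrak m^2$, where $\mathfrak m$ is the ideal of the origin, and the supply of such modules depends on $\mathfrak m/\mathfrak m^2$ alone.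

**Definition (embedding dimension).** For a closed point $p\in X$ with maximal ideal $\mathfrak m_p$ and residue field $\kappa_p$, put $e_p=\dim_{\kappa_p}\mathfrak m_p/\mathfrak m_p^2$.

At the node $\mathfrak m=(X,Y)$ and $\mathfrak m^2=(X^2,Y^2)$, so $e=2$. At the cusp $\mathbb F_q[T^2,T^3]$, $\mathfrak m$ is spanned by $T^2,T^3,T^4,\dots$ and $\mathfrak m^2$ by $T^4,T^5,\dots$, so $e=2$. At the origin of $k$ coordinate axes, $e=k$. A point is regular when $e_p=\dim R_p$. A point with $e_p\le2$ is called planar.

**Theorem 2 (classification).** Let $R$ be a reduced finitely generated $\mathbb F_q$-algebra of dimension one, $X=\operatorname{Spec}R$.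

1. If $e_p\le2$ for all closed points $p$, then $H_X$ is entire. Moreover $|[x^n]H_X|\le Cq^{-\varepsilon n^2}$ for some $C,\varepsilon>0$.
2. If $e_p\ge3$ for some $p$, then $H_X$ has radius of convergence $\le1$, so it is not entire.
3. If $e_p\ge4$ for some $p$, then $H_X$ has radius of convergence $0$.

**Proposition 3.** When $\max_pe_p=3$, both extremes occur. For three coordinate axes in $\mathbb A^3$ the radius is exactly $1$. There is also a reduced complete intersection curve in $\mathbb A^3$ with $e_p=3$ at the origin and radius $0$.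

So the assertion of the Problem holds exactly for the curves all of whose singularities are planar.

## 3. Passing to the local rings of the singular points

**Step 1: the series are products over closed points.** A finite-dimensional $R$-module is $M=\bigoplus_pM_p$ over closed points, with $\mathrm{Aut}\,M=\prod_p\mathrm{Aut}\,M_p$, so $\widehat Z_R=\prod_p\widehat Z_{R_p}$. The product converges formally: dimensions of $R_p$-modules are multiples of $[\kappa_p:\mathbb F_q]$, and there are finitely many closed points of each degree. Grouping the maximal ideals of $\widetilde R$ by the point below them gives $\widehat Z_{\widetilde R}=\prod_p\widehat Z_{\widetilde R_p}$, where $\widetilde R_p=\widetilde R\otimes_RR_p$ is the normalization of $R_p$.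

**Step 2: regular points drop out.** At a regular point $R_p$ is a field or a discrete valuation ring (DVR), so $R_p=\widetilde R_p$. There are finitely many singular points: $\widetilde R$ is finite over $R$ inside the total ring of fractions, so some nonzerodivisor $z\in R$ has $z\widetilde R\subset R$. The ring $R/zR$ has dimension $\le 0$ and hence finitely many primes. If $z\notin\mathfrak m_p$, then $R_p=\widetilde R_p$ is a normal local ring of dimension $\le1$, hence regular. Therefore
$$H_X=\prod_{p\text{ singular}}H_p,\qquad H_p:=\widehat Z_{R_p}/\widehat Z_{\widetilde R_p}.\tag{5}$$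

**Step 3: fix the local data.** Let $p$ be singular, $B=R_p$, $\mathfrak m$ its maximal ideal, $\kappa$ its residue field, $Q=|\kappa|=q^r$, and $\widetilde B=\widetilde R_p$. Since $B$ is reduced, local and not regular, it is not a field. So it has dimension $1$ and $\mathfrak m$ is not a minimal prime. Then $\widetilde B$ is finite over $B$ and is a finite product of semilocal Dedekind domains that are not fields, hence of semilocal PIDs. Let $\mathfrak m_1,\dots,\mathfrak m_g$ be its maximal ideals, $v_j$ the valuations, and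
$$\kappa_j=\widetilde B/\mathfrak m_j,\qquad f_j=[\kappa_j:\mathbb F_q],\qquad Q_j=q^{f_j}.$$
Choose a generator $\pi_j$ of $\mathfrak m_j$. It is a nonzerodivisor with $v_j(\pi_j)=1$ and $v_i(\pi_j)=0$ for $i\ne j$. Put $\pi=\prod_j\pi_j$ and $J=\pi\widetilde B$, the Jacobson radical.

The conductor $\{z\in\widetilde B:z\widetilde B\subset B\}$ is an ideal of $\widetilde B$. It contains a nonzerodivisor $z$ of $B$ (a common denominator for generators of $\widetilde B$). As $\widetilde B/B$ is finitely generated over the finite ring $B/zB$, the number $\delta:=\dim\widetilde B/B$ is finite. As $z\widetilde B=\prod_j\pi_j^{v_j(z)}\widetilde B$, there is $c\ge1$ with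
$$\pi^c\widetilde B\subset B.\tag{6}$$

For the node, $\widetilde B$ consists of pairs of functions and $B$ of the pairs with equal value at the origin, so $J=\mathfrak m\subset B$, $c=1$, $\delta=1$. For the cusp, $\pi=T$, $T^2\widetilde B\subset B$, $c=2$, $\delta=1$.

**A fact used twice.** A finite local $\mathbb F_q$-algebra $C$ with residue field $\kappa$ contains a copy of $\kappa$ mapping isomorphically to the residue field. Indeed write $\kappa=\mathbb F_q(\alpha)$; $\alpha$ is a simple root of its minimal polynomial because $\kappa/\mathbb F_q$ is separable, and Hensel's lemma (the maximal ideal is nilpotent) lifts it to a root in $C$.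

## 4. Embedding dimension at least three: modules killed by $\mathfrak m^2$

For a prime power $Q$ put $\phi_Q=\prod_{i\ge1}(1-Q^{-i})>0$. An $m\times N$ matrix over $\kappa$ with $N\ge m$ has rank $m$ in $\prod_{i=0}^{m-1}(Q^N-Q^i)\ge\phi_Q\,Q^{mN}$ cases.

**Step 1: a lower bound for $\widehat Z_B$.** Let $e=e_p\ge3$; such a $p$ is singular, since $\dim R_p\le1$. Since $B/\mathfrak m^2$ contains $\kappa$, a $\kappa$-basis of $\mathfrak m/\mathfrak m^2$ gives $B/\mathfrak m^2\cong\kappa[X_1,\dots,X_e]/(X_iX_j)_{1\le i,j\le e}$. Counting only modules killed by $\mathfrak m^2$, and using orbit–stabilizer over $\kappa$,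
$$[x^{rn}]\widehat Z_B\ge\frac{|\{(A_1,\dots,A_e)\in\mathrm{Mat}_n(\kappa)^e:A_iA_j=0\ \forall i,j\}|}{|\mathrm{GL}_n(\kappa)|}.$$
Take $n=2m$. There are at least $Q^{m^2}$ subspaces $W\subset\kappa^{2m}$ of dimension $m$ (already this many are complements of a fixed one). For each $W$ consider the tuples with $W\subset\ker A_i$ for all $i$ and $\sum_i\operatorname{im}A_i=W$. They satisfy $A_iA_j=0$. They determine $W$, so different $W$ give disjoint sets. Such a tuple consists of $e$ maps $\kappa^{2m}/W\to W$, that is, an $m\times em$ matrix, of rank $m$; there are at least $\phi_QQ^{em^2}$ of them. As $|\mathrm{GL}_{2m}(\kappa)|\le Q^{4m^2}$,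
$$[x^{2mr}]\widehat Z_B\ge\phi_Q\,Q^{(e+1)m^2-4m^2}=\phi_Q\,Q^{(e-3)m^2}.\tag{7}$$
Letting $W$ vary gains the factor $Q^{m^2}$ that moves the threshold from five to four. At $e=3$ the exponent is exactly $0$; for $e=2$ the bound decays like $Q^{-m^2}$ and gives no obstruction.

**Step 2: transfer to $H_X$.** By (5),
$$\prod_{p'\text{ sing}}\widehat Z_{R_{p'}}=H_X\cdot\prod_{p'\text{ sing}}\widehat Z_{\widetilde R_{p'}}.\tag{8}$$
The left side has nonnegative coefficients and dominates $\widehat Z_B$ coefficientwise, since every factor has constant term $1$. By (7) its radius of convergence is $\le1$ if $e\ge3$, and $0$ if $e\ge4$. The second factor on the right is holomorphic for $|x|<q$; this is (12) below, whose proof uses nothing from this section. So if $H_X$ has radius $\rho$, the left side has radius $\ge\min(\rho,q)$. As $q>1$, we get $\rho\le1$ if $e\ge3$, and $\rho=0$ if $e\ge4$. This proves Theorem 2(2) and (3). $\blacksquare$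

*Remark.* The failure is not caused by having several branches. The domain $R=\mathbb F_q[T^e,T^{e+1},\dots,T^{2e-1}]$ has $\mathfrak m=T^e\mathbb F_q[T]$ and $\mathfrak m^2=T^{2e}\mathbb F_q[T]$ at the origin, so its embedding dimension there is $e$. Hence $H_X$ is not entire for $e\ge3$ and has radius $0$ for $e\ge4$.

## 5. Why absolute values stop at $|x|=q$

It remains to prove that planar points are harmless. Section 4 suggests bounding $\widehat Z_B$ from above and multiplying by $1/\widehat Z_{\widetilde B}$. This cannot work, and already a regular point shows why.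

Let $\mathcal O=\mathbb F_q[X]_{(X)}$. Splitting an $\mathbb F_q[X]$-module into the parts where $X$ is invertible and nilpotent gives $\widehat Z_{\mathbb F_q[X]}=\big(\sum_nx^n\big)\widehat Z_{\mathcal O}$, because invertible $n\times n$ matrices contribute $|\mathrm{GL}_n|/|\mathrm{GL}_n|=1$. So $\widehat Z_{\mathcal O}=1/(x\tau;\tau)_\infty$. Here $H=1$. But if we replace the coefficients of $1/\widehat Z_{\mathcal O}=\prod_{i\ge1}(1-\tau^ix)$ by their absolute values before multiplying, we get
$$\prod_{i\ge1}\frac{1+\tau^ix}{1-\tau^ix},$$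
which has a pole at $x=q$. The node has the same defect: $\mathcal O$ is a quotient of its local ring $B$, so $[x^n]\widehat Z_B\ge[x^n]\widehat Z_{\mathcal O}=\tau^n/(\tau;\tau)_n\ge q^{-n}$. However sharp our knowledge of $\widehat Z_B$, bounding the product by absolute values gives nothing beyond $|x|<q$. The cancellation between $\widehat Z_B$ and $1/\widehat Z_{\widetilde B}$ has to be carried out before any absolute value is taken.

To see cancellation we need objects over $B$ and over $\widetilde B$ living in a common space. Isomorphism classes do not, but submodules of $B^d$ and of $\widetilde B^d$ do. Look at rank one for $\mathcal O$ with $\pi=X$. Ideals $L=\pi^n\mathcal O$ have generating series $\sum_nt^n$, with inverse $1-t$. Multiplying, each $L$ produces two terms: $t^n$, attached to $N=L$, and $-t^{n+1}$, attached to $N=\pi L$. Grouped by $L$ nothing cancels. Grouped by $N=\pi^n\mathcal O$, the term of $L=N$ cancels the term of $L=\pi^{-1}N$, except when $N=\mathcal O$. This is the pattern we shall establish for every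 $B$: group by $N$, and only $N$ close to the full lattice survive.

## 6. Counting sublattices instead of modules

For $d\ge1$ let
$$Z_d(t)=\sum_{L\subset B^d}t^{\dim B^d/L},\qquad \widetilde Z_d(t)=\sum_{L\subset\widetilde B^d}t^{\dim\widetilde B^d/L},\qquad H_d(t)=Z_d(t)/\widetilde Z_d(t),$$
over $B$-submodules, respectively $\widetilde B$-submodules, of finite colength. These are called Quot series.

**Step 1: the Cohen–Lenstra series is a limit of Quot series.** The group $\mathrm{Aut}\,M$ acts freely on the surjections $B^d\to M$, and its orbits are the kernels. So the number of $L$ with $B^d/L\cong M$ is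
$$\frac{|\mathrm{Sur}(B^d,M)|}{|\mathrm{Aut}\,M|}\le\frac{|M|^d}{|\mathrm{Aut}\,M|}.\tag{9}$$
A non-surjective map lands in a maximal submodule $M'$, hence
$$0\le1-\frac{|\mathrm{Sur}(B^d,M)|}{|M|^d}\le\sum_{M'\subset M\text{ maximal}}|M/M'|^{-d}\to0\quad(d\to\infty).$$
There are finitely many $M$ of each dimension and $|M|^d=q^{d\dim M}$, so $Z_d(q^{-d}x)\to\widehat Z_B(x)$ coefficientwise. In the same way $\widetilde Z_d(q^{-d}x)\to\widehat Z_{\widetilde B}(x)$. All constant terms are $1$, so
$$H_d(q^{-d}x)\to H_p(x)\quad\text{coefficientwise}.\tag{10}$$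

**Step 2: compute $\widetilde Z_d$.** Let $\mathcal O$ be a DVR with uniformizer $\varpi$ and residue field of size $Q'$, and let $\zeta_d(y)$ count finite-colength submodules of $\mathcal O^d$ by length of the quotient. Project $\mathcal O^d\to\mathcal O$ with kernel $\mathcal O^{d-1}$. A submodule $L$ amounts to $L'=L\cap\mathcal O^{d-1}$, the image $\varpi^a\mathcal O$, and the class in $\mathcal O^{d-1}/L'$ of a lift of $\varpi^a$. There are $|\mathcal O^{d-1}/L'|$ classes, so $\zeta_d(y)=(1-y)^{-1}\zeta_{d-1}(Q'y)$ and $\zeta_d(y)=\prod_{i=0}^{d-1}(1-Q'^iy)^{-1}$. A finite-colength submodule of $\widetilde B^d$ is a choice of one over each localization $\widetilde B_{\mathfrak m_j}$, and lengths there count $f_j$-fold in $\dim$. Hence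
$$\widetilde Z_d(t)=\prod_{j=1}^g\prod_{i=0}^{d-1}(1-Q_j^it^{f_j})^{-1}.\tag{11}$$
At $t=q^{-d}x$ the factors are $1-Q_j^{i-d}x^{f_j}$. Letting $d\to\infty$,
$$\widehat Z_{\widetilde B}(x)=\prod_{j=1}^g\prod_{i\ge1}(1-Q_j^{-i}x^{f_j})^{-1},\tag{12}$$
which is holomorphic for $|x|<q$.

**Step 3: write $1/\widetilde Z_d$ as a signed sum over submodules.** For a finite semisimple $\widetilde B$-module $U\cong\bigoplus_j\kappa_j^{k_j}$ set $\mu(U)=\prod_j(-1)^{k_j}Q_j^{\binom{k_j}2}$. For example, $\mu(0)=1$ and $\mu(\kappa_j)=-1$. Let $F$ be free of rank $d$ over $\widetilde B$. A module $N$ with $JF\subset N\subset F$ is a choice of one subspace in each $\kappa_j^d$, and there are $\binom d{k_j}_{Q_j}$ of codimension $k_j$. By (3),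
$$\sum_{JF\subset N\subset F}\mu(F/N)\,t^{\dim F/N}=\prod_j\prod_{i=0}^{d-1}(1-Q_j^it^{f_j})=\frac1{\widetilde Z_d(t)},\tag{13}$$
and, replacing $t^{f_j}$ by $-t^{f_j}$ in each factor,
$$\sum_{JF\subset N\subset F}|\mu(F/N)|\,t^{\dim F/N}=\prod_j\prod_{i=0}^{d-1}(1+Q_j^it^{f_j}).\tag{14}$$

**Step 4: expand $H_d$ over pairs.** Let $L\subset B^d$ have finite colength and put $\Lambda_L=\widetilde BL\subset\widetilde B^d$. The module $B^d/L$ is killed by a power of $\mathfrak m$. Since $B$ is reduced, its zero divisors form the union of the minimal primes, and $\mathfrak m$ is not minimal; so by prime avoidance that power contains a nonzerodivisor $z$. Then $\Lambda_L\supset z\widetilde B^d$ has finite colength, and it is free of rank $d$ because $\widetilde B$ is a product of PIDs. Applying (13) with $F=\Lambda_L$ for each $L$,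
$$H_d(t)=\sum_{(L,N)}\mu(\Lambda_L/N)\,t^{\dim B^d/L+\dim\Lambda_L/N},\tag{15}$$
over pairs with $L\subset B^d$ of finite colength and $J\Lambda_L\subset N\subset\Lambda_L$. Each power of $t$ receives finitely many terms, so we may regroup.

**Step 5: group by $N$.** Computing $\dim\widetilde B^d/L$ in two ways, $d\delta+\dim B^d/L=\dim\widetilde B^d/\Lambda_L+\dim\Lambda_L/L$. So the exponent in (15) is $\dim\widetilde B^d/N-d\delta+\dim\Lambda_L/L$. Now $J\Lambda\subset N\subset\Lambda$ means $N\subset\Lambda\subset\pi^{-1}N$. Thus the possible $\Lambda$ are the preimages $\Lambda_U$ of the submodules $U\subset\pi^{-1}N/N\cong\bigoplus_j\kappa_j^d$ ($N$ is free of rank $d$). The contribution of a finite-colength $\widetilde B$-submodule $N\subset\widetilde B^d$ is therefore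
$$t^{\dim\widetilde B^d/N-d\delta}\sum_U\mu(U)\,\beta(\Lambda_U),\qquad\beta(\Lambda):=\sum_{L\subset B^d,\ \widetilde BL=\Lambda}t^{\dim\Lambda/L}.\tag{16}$$
If $\Lambda_U\not\subset\widetilde B^d$, then $\beta(\Lambda_U)=0$ automatically. Each $\beta(\Lambda)$ is a finite sum, because by (6)
$$\widetilde BL=\Lambda\ \Longrightarrow\ L\supset\pi^c\widetilde B\cdot L=\pi^c\Lambda.\tag{17}$$

## 7. The cusp in rank one, by hand

Let $B$ be the local ring of $\mathbb F_q[T^2,T^3]$ at the origin and $d=1$, so $\delta=1$, $c=2$, and every $\widetilde B$-lattice is $T^n\widetilde B$. We compute $\beta_n:=\beta(T^n\widetilde B)$.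

- For $n<0$, $\beta_n=0$. For $n=0$, $L$ contains a unit, so $L=B$ and $\beta_0=t$. For $n=1$, $B$ has no element of valuation $1$, so $\beta_1=0$.
- For $n\ge2$, (17) gives $L\supset T^{n+2}\widetilde B$. The ring $B$ acts on $T^n\widetilde B/T^{n+2}\widetilde B$ through $B/T^2\widetilde B=\mathbb F_q$, so $L$ is any subspace of $\langle T^n,T^{n+1}\rangle$ not inside $\langle T^{n+1}\rangle$: the whole plane, or one of the $q$ lines spanned by $T^n+aT^{n+1}$. So $\beta_n=1+qt$.

The contribution (16) of $N=T^n\widetilde B$ is $t^{n-1}(\beta_n-\beta_{n-1})$. For $n=0,1,2$ this is $1$, $-t$, $t+qt^2$, and for $n\ge3$ it is $0$. So $H_1(t)=1+qt^2$. As a check, summing $t^{n-1}\beta_n$ gives $Z_1(t)=1+(t+qt^2)/(1-t)$, and $(1-t)Z_1=1+qt^2$.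

The contribution vanished as soon as $N\not\supset T^c\widetilde B$, because $\beta$ did not change under $\Lambda\mapsto T^{-1}\Lambda$ there. In higher rank, we need to enlarge $\Lambda$ in only one direction and prove that $\beta$ does not change.

## 8. Cancellation beyond the conductor

For real power series, $f\ll h$ means $|[x^n]f|\le[x^n]h$ for all $n$. No planarity is assumed in this section. By (6), $\pi^{2c}\widetilde B$ is an ideal of $B$.

**Proposition 4.** Let $A:=B/\pi^{2c}\widetilde B$, a finite local ring. Then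
$$H_p(x)\ll\widehat Z_A(x)\cdot\prod_{j=1}^g\prod_{i\ge1}(1+Q_j^{-i}x^{f_j}).$$

The main point of the proof is the following.

**Claim.** If $N\not\supset\pi^c\widetilde B^d$, the contribution (16) of $N$ is $0$.

**Step 1: find a direction in which $N$ is deep.** By Smith normal form over the factors of $\widetilde B$, there are a basis $e_1,\dots,e_d$ of $\widetilde B^d$ and nonzerodivisors $a_i$ with $N=\bigoplus_ia_i\widetilde Be_i$. If all $v_j(a_i)\le c$, each $a_i$ divides $\pi^c$ and $N\supset\pi^c\widetilde B^d$. So after renumbering, $v_1(a_1)\ge c+1$. Put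
$$w=\pi_1^{-1}a_1e_1\in\widetilde B^d.$$
Then $\pi w\in N$, so $w\in\pi^{-1}N$. Also $w\notin N$, since $\pi_1^{-1}a_1\notin a_1\widetilde B$, and $\mathfrak m_1w=\widetilde Ba_1e_1\subset N$. Hence the class of $w$ spans a submodule $\ell\cong\kappa_1$ of $\pi^{-1}N/N$.

**Step 2: show $\beta(\Lambda_U)=\beta(\Lambda_{U+\ell})$ for every $U$.** We may assume $\ell\not\subset U$. Write $\Lambda=\Lambda_U$ and $\Lambda'=\Lambda_{U+\ell}=\Lambda+\widetilde Bw$. We look for a $\widetilde B$-isomorphism $\varphi:\Lambda'\to\Lambda$ that moves every vector by an element of $\pi^c\widetilde B^d\subset B^d$, so that it cannot change whether a vector lies in $B^d$. The natural candidate multiplies the $w$-direction by $\pi_1$. At the place $v_1$ the error is harmless, as $w$ is divisible by $\pi_1^c$. At the other places $w$ need not be divisible by anything, so there we must force the error to be small.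

*The functional.* As $\ell$ is simple, $\Lambda'/\Lambda\cong(U+\ell)/U\cong\kappa_1$. So $\mathfrak m_1\Lambda'\subset\Lambda$. In $\Lambda'/\mathfrak m_1\Lambda'\cong\kappa_1^d$ the image of $\Lambda$ is a hyperplane, and it does not contain the image of $w$, since $w\notin\Lambda$. Choose the linear form on $\kappa_1^d$ vanishing on this hyperplane and equal to $1$ at $w$, and lift it, $\Lambda'$ being free, to a $\widetilde B$-linear $\theta:\Lambda'\to\widetilde B$. Thus $\theta(\Lambda)\subset\mathfrak m_1$ and $\theta(w)\equiv1\bmod\mathfrak m_1$.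

*The map.* By the Chinese remainder theorem choose $u\in\widetilde B$ with
$$u\equiv(\pi_1-1)\theta(w)^{-1}\bmod\mathfrak m_1^2,\qquad u\in\mathfrak m_j^c\ \ (j\ne1),$$
and put $\varphi(y)=y+u\,\theta(y)\,w$ for $y\in\Lambda'$.

*$\varphi(\Lambda')\subset\Lambda$.* For $y\in\Lambda$, $\varphi(y)-y\in\mathfrak m_1w\subset N\subset\Lambda$. Also $\varphi(w)=(1+u\theta(w))w$ with $1+u\theta(w)\equiv\pi_1\bmod\mathfrak m_1^2$, so $\varphi(w)\in\mathfrak m_1w\subset\Lambda$. Since $\Lambda'=\Lambda+\widetilde Bw$, the inclusion follows.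

*$\varphi:\Lambda'\to\Lambda$ is an isomorphism.* $\varphi$ is a rank-one perturbation of the identity, so $\det\varphi=1+u\theta(w)$. It has $v_1=1$ by the congruence above, and $v_j=0$ for $j\ne1$ because $u\in\mathfrak m_j^c$ with $c\ge1$. So $\varphi$ is injective, and by Smith normal form $\Lambda'/\varphi(\Lambda')$ has dimension $f_1=\dim\Lambda'/\Lambda$. With $\varphi(\Lambda')\subset\Lambda$ this forces $\varphi(\Lambda')=\Lambda$.

*$\varphi$ respects $B^d$.* We have $\varphi(y)-y\in\widetilde Buw$, and $uw=u\pi_1^{-1}a_1e_1$ with $v_1(u\pi_1^{-1}a_1)\ge v_1(a_1)-1\ge c$ and $v_j(u\pi_1^{-1}a_1)\ge v_j(u)\ge c$ for $j\ne1$. So $\varphi(y)-y\in\pi^c\widetilde B^d\subset B^d$.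

Hence for a $B$-submodule $L'\subset\Lambda'$ we have $L'\subset B^d$ if and only if $\varphi(L')\subset B^d$. Moreover $\widetilde BL'=\Lambda'$ if and only if $\widetilde B\varphi(L')=\Lambda$, and $\dim\Lambda/\varphi(L')=\dim\Lambda'/L'$. So $L'\mapsto\varphi(L')$ is a bijection between the index sets of $\beta(\Lambda')$ and $\beta(\Lambda)$ that preserves the exponents, and $\beta(\Lambda')=\beta(\Lambda)$.

**Step 3: cancel the signs.** Sort the $U$ by $U'=U+\ell$. Fix $U'\supset\ell$ and let $k\ge1$ be the dimension of its $\kappa_1$-part $U_1'$. The $U$ with $U+\ell=U'$ are $U'$ itself and the modules obtained by replacing $U_1'$ by a complement of $\ell$ in $U_1'$; there are $Q_1^{k-1}$ complements. By Step 2 all these $U$ have the same $\beta(\Lambda_U)$. The sum of their $\mu(U)$ is a multiple of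
$$(-1)^kQ_1^{\binom k2}+Q_1^{k-1}(-1)^{k-1}Q_1^{\binom{k-1}2}=0,$$
because $\binom k2=\binom{k-1}2+(k-1)$. Summing over $U'$ proves the Claim.

**Step 4: the surviving pairs live over $A$.** By the Claim, only pairs with $N\supset\pi^c\widetilde B^d$ need be kept in (15). For these $\Lambda_L\supset N\supset\pi^c\widetilde B^d$, and by (17)
$$L\supset\pi^c\Lambda_L\supset\pi^{2c}\widetilde B^d.$$
So $B^d/L$ is killed by $\pi^{2c}\widetilde B$: it is an $A$-module. The ring $A$ is finite, being contained in $\widetilde B/\pi^{2c}\widetilde B$, and it is local.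

**Step 5: now take absolute values.** Keep all $L$ such that $B^d/L$ is an $A$-module, and for each of them extend the sum of $|\mu|$ to all $N$ with $J\Lambda_L\subset N\subset\Lambda_L$. By (14),
$$H_d(t)\ll\Big(\sum_{L:\,B^d/L\text{ an }A\text{-module}}t^{\dim B^d/L}\Big)\prod_j\prod_{i=0}^{d-1}(1+Q_j^it^{f_j}).$$
Put $t=q^{-d}x$. By (9), the $L$ with $B^d/L\cong M$ contribute at most $\frac{|M|^d}{|\mathrm{Aut}\,M|}q^{-d\dim M}=\frac1{|\mathrm{Aut}\,M|}$ to the coefficient of $x^{\dim M}$. Hence
$$H_d(q^{-d}x)\ll\widehat Z_A(x)\prod_j\prod_{i=0}^{d-1}(1+Q_j^{i-d}x^{f_j})\ll\widehat Z_A(x)\prod_j\prod_{i\ge1}(1+Q_j^{-i}x^{f_j}).$$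
The right side does not depend on $d$. Let $d\to\infty$ and use (10). $\blacksquare$

The infinite products are entire, so everything now depends on the finite ring $A$.

## 9. Commuting nilpotent pairs of bounded exponent

Assume $e_p\le2$. The ring $A$ contains a copy of $\kappa$ (Section 3). Its maximal ideal is nilpotent and generated by at most two elements (Nakayama). So $A$ is a quotient of $\kappa[X,Y]/(X^s,Y^s)$ for some $s\ge1$. Modules over $A$ are modules over this larger ring, with the same automorphisms. Orbit–stabilizer over $\kappa$ then gives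
$$\widehat Z_A(x)\ll\sum_nc_nx^{rn},\qquad c_n=\frac{|\{(X,Y)\in\mathrm{Mat}_n(\kappa)^2:XY=YX,\ X^s=Y^s=0\}|}{|\mathrm{GL}_n(\kappa)|}.$$

**Lemma 5.** $c_n\le(n+1)^{s^2+s}\,\phi_Q^{-s^2}\,Q^{-n^2/s^4}$.

*Proof.* Let $\lambda$ be a partition with $\lambda_1\le s$ and $m_i$ parts equal to $i$. Put $M_\lambda=\bigoplus_i(\kappa[Y]/Y^i)^{m_i}$ and $E_\lambda=\mathrm{End}_{\kappa[Y]}(M_\lambda)$. For instance, if all parts are $1$, then $Y=0$ and $E_\lambda=\mathrm{Mat}_n(\kappa)$.

**Step 1: map $E_\lambda$ onto a product of matrix algebras.** Let $V_i=(\ker Y\cap Y^{i-1}M_\lambda)/(\ker Y\cap Y^iM_\lambda)$. Since $\ker Y\cap Y^{i-1}M_\lambda$ has as its dimension the number of parts $\ge i$, $\dim_\kappa V_i=m_i$. The action of $E_\lambda$ on the $V_i$ is an algebra map $\rho:E_\lambda\to\prod_{i\le s}\mathrm{Mat}_{m_i}(\kappa)$. It is surjective: writing $M_\lambda=\bigoplus_i\kappa[Y]/Y^i\otimes\kappa^{m_i}$, let $\mathrm{Mat}_{m_i}(\kappa)$ act on $\kappa^{m_i}$; this splits $\rho$.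

**Step 2: show that $\rho$ detects units.** An element of $\ker\rho$ acts as $0$ on the graded pieces of the filtration of $\ker Y$ by the $\ker Y\cap Y^iM_\lambda$, so it is nilpotent on $\ker Y$. The map $Y^{j-1}$ embeds $\ker Y^j/\ker Y^{j-1}$ equivariantly in $\ker Y$. So the element is nilpotent on each of these quotients, hence on $M_\lambda$. If $\rho(a)$ is invertible, choose $a'$ with $\rho(a')=\rho(a)^{-1}$. Then $aa'$ and $a'a$ are of the form $1+(\text{nilpotent})$, hence invertible, and so is $a$. Therefore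
$$|E_\lambda^\times|=|\ker\rho|\prod_{i\le s}|\mathrm{GL}_{m_i}(\kappa)|.\tag{18}$$

**Step 3: bound $|E_\lambda^\times|$ from below.** Since $\dim_\kappa\mathrm{Hom}(\kappa[Y]/Y^a,\kappa[Y]/Y^b)=\min(a,b)$, and $\min(a,b)$ counts the $k\ge1$ with $k\le a$ and $k\le b$,
$$\dim_\kappa E_\lambda=\sum_{i,j}\min(\lambda_i,\lambda_j)=\sum_k\lambda_k'^2\ge|\lambda|^2/s,$$
by Cauchy–Schwarz, as the conjugate partition $\lambda'$ has at most $s$ nonzero parts, with sum $|\lambda|$. By (18) and surjectivity of $\rho$, $|E_\lambda^\times|/|E_\lambda|=\prod_{i\le s}\prod_{l\le m_i}(1-Q^{-l})\ge\phi_Q^s$. So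
$$|E_\lambda^\times|\ge\phi_Q^s\,Q^{|\lambda|^2/s}.\tag{19}$$

**Step 4: count single nilpotent matrices.** Let $\gamma(m)=|\{X\in\mathrm{Mat}_m(\kappa):X^s=0\}|/|\mathrm{GL}_m(\kappa)|$. By orbit–stabilizer $\gamma(m)=\sum_{\nu\vdash m,\,\nu_1\le s}|E_\nu^\times|^{-1}$. Such a $\nu$ is given by its $s$ multiplicities, each in $\{0,\dots,m\}$, so there are at most $(m+1)^s$ of them. By (19), $\gamma(m)\le(m+1)^s\phi_Q^{-s}Q^{-m^2/s}$.

**Step 5: count pairs.** Sort pairs by the type $\lambda$ of $Y$. The matrices commuting with $Y$ form $E_\lambda$, and $X^s=0$ implies $\rho(X)^s=0$. With (18),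
$$c_n=\sum_{\lambda\vdash n,\,\lambda_1\le s}\frac{|\{X\in E_\lambda:X^s=0\}|}{|E_\lambda^\times|}\le\sum_\lambda\frac{|\ker\rho|\prod_i|\{X_i\in\mathrm{Mat}_{m_i}(\kappa):X_i^s=0\}|}{|\ker\rho|\prod_i|\mathrm{GL}_{m_i}(\kappa)|}=\sum_\lambda\prod_{i\le s}\gamma(m_i).$$
The possibly large kernel has cancelled. There are at most $(n+1)^s$ partitions $\lambda$, and by Step 4 each product is at most $(n+1)^{s^2}\phi_Q^{-s^2}Q^{-\sum m_i^2/s}$. From $\sum_{i\le s}im_i=n$ we get $\sum_{i\le s}m_i\ge n/s$, hence $\sum_{i\le s}m_i^2\ge n^2/s^3$. The bound follows. $\square$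

**Step 6: conclude Theorem 2(1).** The coefficient of $x^{rn}$ in $\widehat Z_A$ is at most $c_n$, and $Q^{-n^2/s^4}=q^{-(rn)^2/(rs^4)}$. So $[x^n]\widehat Z_A=O(q^{-\varepsilon n^2})$ for some $\varepsilon>0$. By (2),
$$\prod_{i\ge1}(1+Q_j^{-i}x^{f_j})=\sum_k\frac{Q_j^{-k(k+1)/2}}{(Q_j^{-1};Q_j^{-1})_k}x^{f_jk},$$
whose coefficients obey a bound of the same type. Finite products preserve the type, since $\sum_{a+b=n}q^{-\varepsilon(a^2+b^2)}\le(n+1)q^{-\varepsilon n^2/2}$ (use the smallest $\varepsilon$ that occurs, and absorb the factor $n+1$ by shrinking it). By Proposition 4, $|[x^n]H_p|\le Cq^{-\varepsilon'n^2}$ for each singular $p$. By (5), $H_X$ is a finite product of such series (or $1$ if there is no singular point), so $|[x^n]H_X|\le Cq^{-\varepsilon n^2}$ with new constants. In particular $H_X$ is entire. $\blacksquare$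

## 10. Embedding dimension three: radius $1$ and radius $0$

We prove Proposition 3.

**Step 1: three axes, radius exactly $1$.** Let $R=\mathbb F_q[X_1,X_2,X_3]/(X_iX_j:i<j)$, whose only singular point is the origin, with $e=3$. Locally, $B$ consists of the triples of functions with a common value at the origin, so $J=\mathfrak m\subset B$ and $c=1$ works. Also $\mathfrak m^2$ is generated by the $X_i^2$ and equals $\pi^2\widetilde B$, so $A=B/\mathfrak m^2$.

An $A$-module is a triple with $A_iA_j=0$ for all $i,j$. Put $W=\sum_i\operatorname{im}A_i$, of dimension $b$, and $a=n-b$. Then $W\subset\bigcap_i\ker A_i$, so the triple lies in $\mathrm{Hom}(\mathbb F_q^n/W,W)^3$, a set of size $q^{3ab}$. There are $|\mathrm{GL}_n|/(|\mathrm{GL}_a||\mathrm{GL}_b|q^{ab})$ subspaces $W$. With $|\mathrm{GL}_a(\mathbb F_q)|\ge\phi_qq^{a^2}$,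
$$[x^n]\widehat Z_A\le\sum_{a+b=n}\frac{q^{3ab}}{|\mathrm{GL}_a(\mathbb F_q)|\,|\mathrm{GL}_b(\mathbb F_q)|\,q^{ab}}\le\phi_q^{-2}\sum_{a+b=n}q^{-(a-b)^2}\le\phi_q^{-2}\sum_{k\in\mathbb Z}q^{-k^2}.$$
So $\widehat Z_A$ has bounded coefficients, and by Proposition 4, whose other factor is entire, $H_X$ has radius $\ge1$. By Theorem 2(2) the radius is $\le1$. So it is exactly $1$.

**Step 2: a complete intersection with $e=3$.** Let $f$ be a monic separable cubic over $\mathbb F_q$ (for example an irreducible one), $P(X,Z)=Z^3f(X/Z)$ its homogenization, and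
$$R=\mathbb F_q[X,Y,Z]/(P(X,Z),P(Y,Z)).$$
As $P(X,Z)$ is monic of degree $3$ in $X$ over $\mathbb F_q[Z]$, and $P(Y,Z)$ is monic of degree $3$ in $Y$, the ring $R$ is free over $\mathbb F_q[Z]$ with basis $X^iY^j$, $0\le i,j\le2$. So $R$ has dimension one, it is a complete intersection (two equations in $\mathbb A^3$), and $Z$ is a nonzerodivisor. Hence $R\subset R[1/Z]=\mathbb F_q[x',y']/(f(x'),f(y'))\otimes\mathbb F_q[Z,Z^{-1}]$ with $x'=X/Z$, $y'=Y/Z$. The first tensor factor is étale over $\mathbb F_q$, a product of finite fields, since $f$ is separable. So $R[1/Z]$ is a product of Laurent polynomial rings over fields, hence reduced, and $R$ is reduced.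

**Step 3: its radius is $0$.** Let $B$ be the local ring at the origin. The equations are cubic forms, so $B/\mathfrak m^3\cong\mathbb F_q[X,Y,Z]/(X,Y,Z)^3$. Thus $e=3$, which is the maximum because $X\subset\mathbb A^3$. Also $\dim B/\mathfrak m^2=4$ and $\dim\mathfrak m^2/\mathfrak m^3=6$. For $d\ge1$, every subspace between $\mathfrak m^3B^d$ and $\mathfrak m^2B^d$ is a submodule. Hence there are at least $q^{9d^2}$ submodules $L$ with $\mathfrak m^3B^d\subset L\subset\mathfrak m^2B^d$ and $\dim L/\mathfrak m^3B^d=3d$, half of $6d$. Each has $\dim B^d/L=4d+3d=7d$. By (9), at most $q^{7d\cdot d}/|\mathrm{Aut}\,M|$ of them have quotient isomorphic to $M$. Summing over $M$ of dimension $7d$, $q^{9d^2}\le q^{7d^2}\,[x^{7d}]\widehat Z_B$, that is,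
$$[x^{7d}]\widehat Z_B\ge q^{2d^2}.$$
So $\widehat Z_B$ has radius $0$. The left side of (8) dominates $\widehat Z_B$, so it has radius $0$ too, while the second factor on the right of (8) is holomorphic for $|x|<q$. Therefore $H_X$ has radius $0$. $\blacksquare$
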